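\title{Shifting a finite set of integers out of itself:\\ a golden-ratio bound}

\begin{abstract}
For a finite set $A$ of integers and a finite nonempty set $D$ of positive integers, let $\mu_A(D)$ be the largest value of $|(A+d)\setminus A|$ over $d\in D$. We show that the condition $|D|<c|A|$ does not imply $\mu_A(D)\ge |D|-O(1)$, however small the constant $c>0$ is. We then determine the largest possible deficiency $|D|-\mu_A(D)$ up to a constant factor: it is of order $|D|\varphi^{-|A|/|D|}$, where $\varphi$ is the golden ratio. As a consequence, $\ln\varphi\cdot|A|/\ln|A|$ is the asymptotically sharp threshold on $|D|$ both for $\mu_A(D)\ge|D|$ and for $\mu_A(D)\ge|D|-O(1)$. The proofs are elementary and self-contained.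
\end{abstract}

\section{Introduction}

For a finite set $A\subseteq\mathbb Z$ and an integer $d$, let
\[
\Delta_A(d)=|(A+d)\setminus A|
\]
be the number of elements by which $A$ moves out of itself when it is translated by $d$. For a finite nonempty set $D$ of integers, let
\[
\mu_A(D)=\max_{d\in D}\Delta_A(d).
\]
Since $|A+d|=|A|$, we have $\Delta_A(d)=|A|-|A\cap(A+d)|$, and $|A\cap(A+d)|$ is the number of ways to write $d$ as a difference of two elements of $A$. Thus $\Delta_A(d)$ is small exactly when $d$ is a very popular difference of $A$, and a lower bound on $\mu_A(D)$ says that the elements of $D$ cannot all be very popular at once.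

Let $D$ be a subset of $\mathbb N=\{1,2,\dots\}$. How small can $\mu_A(D)$ be? Since $\Delta_A(d)\le|A|$, the question is interesting only when $A$ is not small compared with $D$. If $A$ is an interval with $|A|\ge|D|$, then $\Delta_A(d)=\min(d,|A|)$ for $d\ge1$, so
\[
\mu_A(D)=\min(\max D,|A|)\ge|D|,
\]
with equality for $D=\{1,\dots,|D|\}$. Hence no general lower bound can exceed $|D|$. In the other direction, averaging over $d\in D$ gives $\mu_A(D)\ge(|D|+1)/2$ whenever $|A|\ge|D|$ (Lemma~\ref{lem:average} below). An interval has only one end through which elements can leave under a positive shift, and a hole punched into it looks like one more place to fall out. So one would guess that intervals are essentially extremal as soon as $|A|$ is a large multiple of $|D|$. This is the question posed in \cite{slides}: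

\begin{quote}
Do there exist absolute constants $c>0$ and $C\ge0$ such that for every finite set $A\subseteq\mathbb Z$ and every finite nonempty set $D\subseteq\mathbb N$ with $|D|<c|A|$ there is a $d\in D$ with $\Delta_A(d)\ge|D|-C$?
\end{quote}

The answer is no, already when $D$ is an interval. Throughout, $[u,v)$ denotes the set of integers $x$ with $u\le x<v$, and $(-\infty,v)$, $[u,\infty)$ are likewise sets of integers.

\begin{theorem}\label{thm:dyadic}
Let $n\ge2$ and $t\ge1$ be integers, $M=2^nt$, and
\[
A=\bigcup_{i=1}^{n}\,\bigl[\,iM+2^{-i}M,\ (i+1)M\,\bigr),\qquad D=\{1,2,\dots,M\}.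
\]
Then $|A|=(n-1)M+t$ and $\Delta_A(d)\le M-t=|D|-t$ for every $d\in D$. Consequently no constants $c>0$, $C\ge0$ as in the question exist.
\end{theorem}

In this example the deficiency $|D|-\mu_A(D)$ is at least a fixed proportion $2^{-n}$ of $|D|$, while $|A|/|D|$ is about $n-1$. It is natural to ask for the largest proportion that can be achieved at a given ratio. For $K>0$ let
\[
g(K)=\sup\Bigl\{1-\frac{\mu_A(D)}{|D|}\;:\;A\subset\mathbb Z\text{ finite},\ D\subset\mathbb N\text{ finite nonempty},\ |A|\ge K|D|\Bigr\}.
\]
The decay is exponential in $K$, but the base is not $2$. Let $\varphi=\frac{1+\sqrt5}{2}$.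

\begin{theorem}\label{thm:sharp}
There is an absolute constant $C_0$ such that for all $K>0$,
\[
\varphi^{-K-4}\le g(K)\le C_0\,\varphi^{-K}.
\]
In particular, for all finite $A\subset\mathbb Z$ and all finite nonempty $D\subset\mathbb N$,
\[
\mu_A(D)\ \ge\ |D|-C_0\,|D|\,\varphi^{-|A|/|D|},
\]
and this is best possible up to the value of $C_0$.
\end{theorem}

The deficiency is an integer, so it is at most $0$ once the bound $C_0|D|\varphi^{-|A|/|D|}$ drops below $1$. This locates the range of $|D|$ in which the statement asked for becomes true.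

\begin{corollary}\label{cor:threshold}
\begin{enumerate}
\item[(i)] For every $0<\epsilon<1$ there is an $A_0(\epsilon)$ such that $\mu_A(D)\ge|D|$ for all finite $A\subset\mathbb Z$ and finite nonempty $D\subset\mathbb N$ with $|A|\ge A_0(\epsilon)$ and $|D|\le(1-\epsilon)\ln\varphi\cdot|A|/\ln|A|$.
\item[(ii)] For every $\epsilon>0$ and $C\ge0$ there are $A$ and $D$ with $|A|$ arbitrarily large, $|D|\le(1+\epsilon)\ln\varphi\cdot|A|/\ln|A|$ and $\mu_A(D)<|D|-C$.
\end{enumerate}
\end{corollary}

So $\ln\varphi\cdot|A|/\ln|A|$ is the sharp asymptotic threshold, both for $\mu_A(D)\ge|D|$ and for $\mu_A(D)\ge|D|-O(1)$.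

Section~\ref{sec:constructions} contains the two constructions, which prove Theorem~\ref{thm:dyadic} and the lower bound in Theorem~\ref{thm:sharp}, and ends with a heuristic computation that explains the golden ratio and serves as the plan for the upper bound. That bound is proved in four steps. Section~\ref{sec:reduction} reduces to the case in which $D$ fills more than half of $\{1,\dots,L\}$, where $L=\max D$. Section~\ref{sec:rows} cuts $\mathbb Z$ into rows of length $L$ and proves an inequality that limits how many non-elements of $A$ a shift may hit. Section~\ref{sec:cost} shows how much of this allowance each row must use, and Section~\ref{sec:count} counts the rows. The corollary is proved in Section~\ref{sec:threshold}.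

\section{Basic properties}\label{sec:basic}

We write $x_+=\max(x,0)$, and we call an integer outside $A$ a \emph{hole}. We shall count $\Delta_A(d)$ from both ends:
\[
\Delta_A(d)=\#\{a\in A: a+d\notin A\}=\#\{z\notin A: z-d\in A\}.
\]

\begin{lemma}\label{lem:basic}
For every finite $A\subset\mathbb Z$ and all integers $d,d_1,d_2$,
\[
\Delta_A(-d)=\Delta_A(d),\qquad \Delta_A(d_1+d_2)\le\Delta_A(d_1)+\Delta_A(d_2).
\]
\end{lemma}

\begin{proof}
The set $A\cap(A-d)$ is a translate of $(A+d)\cap A$, which gives the first claim. For the second, let $a\in A$ and $a+d_1+d_2\notin A$. Either $a+d_1\notin A$, which happens for $\Delta_A(d_1)$ elements $a$, or $a'=a+d_1$ lies in $A$ and $a'+d_2\notin A$, which happens for at most $\Delta_A(d_2)$ elements $a$.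
\end{proof}

\begin{lemma}\label{lem:average}
Let $B\subset\mathbb Z$ be finite and let $D\subset\mathbb N$ have $N$ elements. Then
\[
\sum_{d\in D}\Delta_B(d)\ \ge\ \frac{N+1}{2}\,\min(|B|,N).
\]
\end{lemma}

\begin{proof}
The sum counts pairs $(b,d)\in B\times D$ with $b+d\notin B$. If exactly $j$ elements of $B$ are larger than $b$, then $b+d\in B$ for at most $j$ values $d\in D$, because all $d$ are positive. So $b$ lies in at least $(N-j)_+$ pairs. With $\nu=\min(|B|,N)$, the $\nu$ largest elements of $B$ contribute at least $\sum_{j=0}^{\nu-1}(N-j)=\nu(2N-\nu+1)/2\ge\nu(N+1)/2$.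
\end{proof}

For $|B|\ge N$ the average of $\Delta_B$ over $D$ is therefore at least $(N+1)/2$. This is attained when $B$ is an interval and $D=\{1,\dots,N\}$, so plain averaging over $D$ cannot prove more than about half of the bound in Theorem~\ref{thm:sharp}.

\begin{remark}\label{rem:positive}
The hypothesis $D\subset\mathbb N$ cannot be dropped from Theorem~\ref{thm:sharp}: if $D=\{\pm1,\dots,\pm N\}$ and $A$ is an interval with $|A|\ge N$, then $\mu_A(D)=N=|D|/2$, however long $A$ is.
\end{remark}

\section{Staircases of gaps}\label{sec:constructions}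

\subsection{The smallest case}

Take $n=2$, $t=1$ in Theorem~\ref{thm:dyadic}. Then $D=\{1,2,3,4\}$ and $A=\{6,7,9,10,11\}$, and the sets $(A+d)\setminus A$ for $d=1,2,3,4$ are
\[
\{8,12\},\qquad\{8,12,13\},\qquad\{12,13,14\},\qquad\{13,14,15\}.
\]
So $\mu_A(D)=3$, while an interval with five elements gives $4$.

The mechanism is this. Under the largest shift $d=4$, every element among the last four positions $8,9,10,11$ leaves $A$. Making $8$ a hole reduces that loss to $3$. The new hole costs nothing as long as $8-d$ is not in $A$, and the wider gap at $4,5$ guarantees this for $d=4$ and $d=3$. For $d\le2$ an element does fall into the hole $8$, but a short shift loses fewer elements at the right end, so there is slack to pay for it. In general, a shift $d=M-s$ has slack $s$, each gap is shielded by a wider gap one period $M$ away, and the shield wears off gradually as $s$ grows. The following function measures the unshielded part.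

For real numbers $0\le x\le y$ and $s\ge0$, let $\ell_{x,y}(s)$ be the length of the part of the real segment from $y-x$ to $y$ that lies to the left of $s$. The part to the right of $s$ has length $\min(x,y-s)_+$. Thus
\begin{equation}\label{eq:ell}
\ell_{x,y}(s)=\min\bigl(x,\,s-(y-x)\bigr)_+ ,\qquad \min(x,y-s)_+=x-\ell_{x,y}(s).
\end{equation}
If several such segments lie in the half-line $[0,\infty)$ of reals and have disjoint interiors, the corresponding values $\ell(s)$ add up to at most $s$. Both constructions rest on this observation.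

\subsection{One staircase: proof of Theorem~\ref{thm:dyadic}}

Put $r_i=2^{-i}M$, so that $r_n=t$ and $r_i=2r_{i+1}$. Then
\[
|A|=\sum_{i=1}^n(M-r_i)=nM-(M-t)=(n-1)M+t .
\]
Fix $1\le d\le M$ and let $s=M-d$, so $0\le s<M$. Write an element of $A$ as $a=iM+y$ with $1\le i\le n$ and $r_i\le y<M$. If $y<s$, then $y+d<M$ and $a+d=iM+(y+d)$ lies in $A$. If $y\ge s$, then $a+d=(i+1)M+(y-s)$ with $0\le y-s<M$, and this is a hole if and only if $i=n$ or $y-s<r_{i+1}$.

For $i=n$ the number of elements that leave $A$ is therefore $M-\max(t,s)$. For $i<n$ they satisfy $\max(r_i,s)\le y<s+r_{i+1}$, so their number is at most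
\[
\bigl(s+r_{i+1}-\max(r_i,s)\bigr)_+=\min\bigl(r_{i+1},\,s-(r_i-r_{i+1})\bigr)_+=\ell_{r_{i+1},r_i}(s).
\]
The segment behind $\ell_{r_{i+1},r_i}$ runs from $r_i-r_{i+1}=r_{i+1}$ to $r_i$. For $i=1,\dots,n-1$ these segments have disjoint interiors and lie to the right of $r_n=t$, so the sum of the $\ell_{r_{i+1},r_i}(s)$ is at most $(s-t)_+$. Hence
\[
\Delta_A(d)\le M-\max(t,s)+(s-t)_+=M-t .
\]

Now let $c>0$ and $C\ge0$ be given. Choose $n\ge2$ with $n-1\ge1/c$ and an integer $t>C$. Then $|D|=M\le c(n-1)M<c|A|$, while $\Delta_A(d)\le|D|-t<|D|-C$ for all $d\in D$. \qed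

\subsection{Two staircases: the lower bound for $g$}

In the set above the gaps grow only to the left of the narrowest one, and the segments from $r_i-r_{i+1}$ to $r_i$ are disjoint only if each gap is at least twice as wide as the next. Since $\Delta_A(-d)=\Delta_A(d)$, the right end of $A$ can be replaced by a second staircase that grows to the right. The two staircases then share the slack $s$, and their segments must avoid each other. If the widths are listed in increasing order $f_0,f_1,f_2,\dots$, alternating between the two sides, the segments run from $f_{j+2}-f_j$ to $f_{j+2}$, and consecutive ones fit end to end when $f_{j+2}-f_j=f_{j+1}$. This is the Fibonacci recurrence. Figure~\ref{fig:stairs} compares the two constructions.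

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.45]
\fill[gray!55] (4,-1) rectangle (8,0) (2,-2) rectangle (8,-1) (1,-3) rectangle (8,-2);
\draw (0,-3) grid (8,0);
\node[left] at (0,-0.5) {\small $[8,16)$};
\node[left] at (0,-1.5) {\small $[16,24)$};
\node[left] at (0,-2.5) {\small $[24,32)$};
\begin{scope}[shift={(15,0)}]
\fill[gray!55] (3,-1) rectangle (8,0) (1,-2) rectangle (8,-1) (1,-3) rectangle (7,-2) (1,-4) rectangle (4,-3);
\draw (0,-4) grid (8,0);
\node[left] at (0,-0.5) {\small $[-16,-8)$};
\node[left] at (0,-1.5) {\small $[-8,0)$};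
\node[left] at (0,-2.5) {\small $[0,8)$};
\node[left] at (0,-3.5) {\small $[8,16)$};
\end{scope}
\end{tikzpicture}
\caption{Two sets $A$ with $\Delta_A(d)\le7$ for all $1\le d\le8$, written in rows of eight consecutive integers. Shaded cells are elements of $A$; white cells and all integers outside the displayed rows are not. Left: the set of Theorem~\ref{thm:dyadic} for $n=3$, $t=1$, with $17$ elements. Right: the set of Proposition~\ref{prop:fib} for $n=6$, $t=1$, with $21$ elements.}
\label{fig:stairs}
\end{figure}

Let $F_1=F_2=1$ and $F_{j+2}=F_{j+1}+F_j$. Fix integers $n\ge4$ and $t\ge1$, and put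
\[
f_0=t,\qquad f_j=tF_j\ \ (1\le j\le n),\qquad M=f_n,\qquad u=\lfloor n/2\rfloor,\qquad v=\lfloor(n-1)/2\rfloor .
\]
Note that $\{2u,2v+1\}=\{n-1,n\}$. Define gaps $G_{-u},\dots,G_v$ by
\begin{align*}
G_{-i}&=[-iM,\,-iM+f_{2i})\quad(0\le i<u), & G_{-u}&=(-\infty,\,-uM+f_{2u}),\\
G_{i}&=[iM+t-f_{2i+1},\,iM+t)\quad(0\le i<v), & G_{v}&=[vM+t-f_{2v+1},\,\infty).
\end{align*}
Both lines give $G_0=[0,t)$, since $f_0=f_1=t$. The gaps on the left have even-indexed widths and start at multiples of $M$; those on the right have odd-indexed widths and end at $t$ plus a multiple of $M$.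

\begin{proposition}\label{prop:fib}
Let $A=\mathbb Z\setminus\bigcup_{i=-u}^{v}G_i$. Then $|A|=(n-1)M-t(F_{n+2}-2)>(n-4)M$, and $\Delta_A(d)\le M-t$ for $1\le d\le M$.
\end{proposition}

\begin{proof}
Between $G_{-i}$ and $G_{-i+1}$ ($1\le i\le u$) lies the interval $[-iM+f_{2i},-(i-1)M)$ of length $M-f_{2i}$. Between $G_{i-1}$ and $G_i$ ($1\le i\le v$) lies the interval $[(i-1)M+t,\,iM+t-f_{2i+1})$ of length $M-f_{2i+1}$. These lengths are the numbers $M-f_j\ge0$, $2\le j\le n$, each occurring once. So the gaps are disjoint and ordered by their index, and $A$ is the union of these intervals. Summing $F_j=F_{j+2}-F_{j+1}$ gives $\sum_{j=2}^nF_j=F_{n+2}-F_3=F_{n+2}-2$, which yields the formula for $|A|$. The inequality follows from $F_{n+2}=2F_n+F_{n-1}\le3F_n$.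

Fix $1\le d\le M$, let $s=M-d$, and count holes $z$ with $z-d\in A$. No such $z$ lies in $G_{-u}$, since $G_{-u}-d\subset G_{-u}$. A point of $G_{i-1}+d$ is never counted, so $G_i$ contains at most $|G_i|-|G_i\cap(G_{i-1}+d)|$ such $z$ for $-u<i<v$. If $z\in G_v$ is counted, then $z-d<\min G_v$, so $z$ is one of the first $d$ points of $G_v$. The set $G_v\cap(G_{v-1}+d)$ also lies among these $d$ points, so $G_v$ contains at most $d-|G_v\cap(G_{v-1}+d)|$ such $z$. Altogether
\begin{equation}\label{eq:fibcount}
\Delta_A(d)\le d+\sum_{-u<i<v}|G_i|-\sum_{-u<i\le v}|G_i\cap(G_{i-1}+d)| .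
\end{equation}

\emph{Left staircase.} Let $0\le i<u$. Measured from the point $-iM$, the gap $G_{-i}$ is $[0,f_{2i})$ and $G_{-i-1}+d$ contains $[-s,\,f_{2i+2}-s)$. The intersection has at least $\min(f_{2i},f_{2i+2}-s)_+$ points.

\emph{Right staircase.} Let $0\le i<v$. Measured from the point $(i+1)M+t$, the set $G_i+d$ is $[-s-f_{2i+1},\,-s)$ and $G_{i+1}$ contains $[-f_{2i+3},0)$. The intersection has at least
\[
\bigl(\min(s+f_{2i+1},f_{2i+3})-s\bigr)_+=\min(f_{2i+1},f_{2i+3}-s)_+
\]
points.

The pairs of widths that occur are $(f_j,f_{j+2})$ for even $j\le2u-2$ and odd $j\le2v-1$, that is, for all $0\le j\le n-2$. By \eqref{eq:ell}, the last sum in \eqref{eq:fibcount} is at least $\sum_{j=0}^{n-2}\bigl(f_j-\ell_{f_j,f_{j+2}}(s)\bigr)$. The finite gaps have the widths $f_0,\dots,f_{n-2}$, except that $f_0$ and $f_1$ belong to the same gap $G_0$; hence $\sum_{-u<i<v}|G_i|=\sum_{j=0}^{n-2}f_j-t$. This coincidence is where the saving $t$ comes from: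
\[
\Delta_A(d)\le M-s-t+\sum_{j=0}^{n-2}\ell_{f_j,f_{j+2}}(s).
\]
The segment behind $\ell_{f_j,f_{j+2}}$ runs from $0$ to $f_2=t$ for $j=0$, and from $f_{j+1}$ to $f_{j+2}$ for $j\ge1$. These segments have disjoint interiors, so the sum is at most $s$, and $\Delta_A(d)\le M-t$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:sharp}]
Given $K>0$, apply Proposition~\ref{prop:fib} with $n=\lceil K\rceil+4$, any $t\ge 1$, and $D=\{1,\dots,M\}$. Then $|A|>(n-4)M\ge K|D|$. Induction with $\varphi^2=\varphi+1$ gives $F_n\le\varphi^{n-1}$, and $n-1<K+4$. Therefore $g(K)\ge1-\mu_A(D)/|D|\ge t/M=1/F_n\ge\varphi^{-K-4}$.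
\end{proof}

\subsection{Why the golden ratio should be optimal}\label{sec:heuristic}

The following computation is not used in any proof, but the upper bound follows it closely. Suppose that the gap widths range from $t$ to $M$, that a gap of width $x$ is shielded by a neighbor of width $y>x$, and that the values $\ell_{x,y}(s)$ add up to at most $s$ for every $s$. Weight this constraint with $s^{-2}$. The slack amounts to $\int_t^M s\cdot s^{-2}\,ds=\Lambda$, where $\Lambda=\ln(M/t)$. A single gap with ratio $\theta=x/y$ uses
\[
\int_0^\infty\frac{\ell_{x,y}(s)}{s^2}\,ds=\int_{y-x}^{y}\int_r^\infty\frac{ds}{s^2}\,dr=\int_{y-x}^y\frac{dr}{r}=-\ln(1-\theta)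
\]
of it. The weight $s^{-2}$ is the right one because it makes this cost depend on the ratio alone. There is a second constraint: along one staircase the ratios multiply to at least $t/M$, so the numbers $\ln(1/\theta)$ add up to at most $\Lambda$. A ratio near $1$ is expensive in slack, and a ratio near $0$ climbs the staircase too fast.

Let there be $n$ gaps with a common ratio $\theta$. With one staircase, $-n\ln(1-\theta)\le\Lambda$ and $n\ln(1/\theta)\le\Lambda$; the largest $n$ occurs when $1-\theta=\theta$, and then $n=\log_2(M/t)$. With two staircases the second constraint becomes $n\ln(1/\theta)\le2\Lambda$; the largest $n$ occurs when $(1-\theta)^2=\theta$, that is $\theta=\varphi^{-2}$ and $1-\theta=\varphi^{-1}$, and then $n=\log_\varphi(M/t)$.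

To make this a proof we must replace an arbitrary $D$ by something close to an interval, replace gaps by arbitrary patterns of holes, show that there is no room for more than two staircases, and allow unequal ratios.

\section{Reduction to a dense set of shifts}\label{sec:reduction}

An arbitrary $D$ need not look like an interval: dilating both $A$ and $D$ by an integer $k$ changes no value of $\Delta$ and makes $D$ sparse. The next proposition says that, if the deficiency is positive, then after undoing such a dilation and discarding a small part of $A$, the set $D$ fills more than half of $\{1,\dots,\max D\}$.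

\begin{proposition}\label{prop:reduction}
Let $A\subset\mathbb Z$ be finite, let $D\subset\mathbb N$ have $N\ge1$ elements, and suppose that $\mu_A(D)=N-\delta$ with $\delta\ge1$ and $|A|\ge8N$. Then there are an integer $k\ge1$, a set $D'\subset\mathbb N$ with $D=kD'$, and a finite set $A'\subset\mathbb Z$ with $|A'|>|A|-N$ such that, with $L=\max D'$,
\[
N\le L<2N,\qquad \Delta_{A'}(d)\le N-\delta\ \ (d\in D'),\qquad \Delta_{A'}(d)\le4N\ \ (1\le d\le L).
\]
\end{proposition}

\begin{proof}
Put $m=N-\delta$ and $Q=\max D$. The idea is to reduce modulo $Q$. The shift by $Q$ moves few elements out of $A$, so $A$ meets few residue classes; this limits the number of residues that nearly preserve the image of $A$; and the sums of a few elements of $\pm D$ are all such residues.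

\emph{Step 1: few residues nearly preserve $A$.} For $y\in\mathbb Z/Q\mathbb Z$ let $f(y)$ be the number of elements of $A$ in the class $y$, and let $P$ be the number of classes with $f(y)>0$. The largest element $a$ of $A$ in such a class has $a+Q\notin A$, so $P\le\Delta_A(Q)\le m$. For $x\in\mathbb Z/Q\mathbb Z$ put
\[
E(x)=\sum_y\bigl(f(y)-f(y+x)\bigr)_+=\frac12\sum_y|f(y)-f(y+x)| ;
\]
the two expressions agree because $\sum_y(f(y)-f(y+x))=0$. The second one shows that $E(-x)=E(x)$ and, by the triangle inequality, that $E(x_1+x_2)\le E(x_1)+E(x_2)$. Moreover $E(d\bmod Q)\le\Delta_A(d)$ for every integer $d$: of the $f(y)$ elements $a\in A$ in the class $y$, at most $f(y+d)$ have $a+d\in A$. Since $f(y)-(f(y)-f(y+x))_+=\min(f(y),f(y+x))$, and since for fixed $y$ only $P$ values of $x$ have $f(y+x)>0$,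
\[
\sum_x\bigl(|A|-E(x)\bigr)=\sum_y\sum_x\min\bigl(f(y),f(y+x)\bigr)\le\sum_yf(y)P=|A|P .
\]
All terms on the left are nonnegative, so at most $2P\le2m<2N$ residues $x$ satisfy $E(x)\le|A|/2$.

\emph{Step 2: a small subgroup contains $D$.} Let $X$ be the image of $D\cup(-D)\cup\{0\}$ in $\mathbb Z/Q\mathbb Z$, and let $jX$ be the set of all sums of $j$ elements of $X$. Since $0\in X$ we have $X\subseteq2X\subseteq3X\subseteq4X$, and $X=-X$. The elements of $D$ lie in $\{1,\dots,Q\}$ and so are distinct modulo $Q$; hence $|X|\ge N$. (This is where positivity of $D$ enters; compare Remark~\ref{rem:positive}.) On $4X$ we have $E\le4m<4N\le|A|/2$, by the hypothesis $|A|\ge8N$, so Step~1 gives $|4X|<2N$. Suppose there were a $z\in3X\setminus2X$. Then $z+X$ and $X$ would be disjoint, since $z+x=x'$ gives $z=x'-x\in2X$. Both sets lie in $4X$, so $|4X|\ge2|X|\ge2N$, a contradiction. Thus $3X=2X$, hence $4X=3X=2X$. So $\Gamma=2X$ is symmetric, contains $0$ and is closed under addition: it is a subgroup, it contains $X$, and $|\Gamma|<2N$.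

A subgroup $\Gamma$ of the cyclic group $\mathbb Z/Q\mathbb Z$ consists of the classes of the multiples of $k=Q/|\Gamma|$. Since $k$ divides $Q$, every element of $D$ is divisible by $k$. Write $D=kD'$. Then $L=\max D'=Q/k=|\Gamma|<2N$, and $L\ge N$ because $D'$ consists of $N$ positive integers.

\emph{Step 3: all short multiples of $k$ are good shifts.} Let $1\le d\le L$. The class of $kd$ lies in $\Gamma=2X$, so $d=s_1+s_2+jL$ with $s_1,s_2\in D'\cup(-D')\cup\{0\}$ and $j\in\mathbb Z$. Replacing $\pm L$ by $0$ and adjusting $j$, we may assume $|s_1|,|s_2|\le L-1$. Then $-2L<d-s_1-s_2<3L$, so $-1\le j\le2$, and Lemma~\ref{lem:basic} gives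
\[
\Delta_A(kd)\le\Delta_A(ks_1)+\Delta_A(ks_2)+|j|\,\Delta_A(kL)\le4m .
\]

\emph{Step 4: one class modulo $k$ carries almost all of $A$.} For $0\le r<k$ let $A_r=\{x\in\mathbb Z:kx+r\in A\}$. A shift by $kd$ preserves classes modulo $k$, so $\Delta_A(kd)=\sum_r\Delta_{A_r}(d)$. By Lemma~\ref{lem:average},
\[
\frac N2\sum_r\min(|A_r|,N)\le\sum_r\sum_{d\in D'}\Delta_{A_r}(d)=\sum_{d\in D}\Delta_A(d)\le Nm<N^2,
\]
so $\sum_r\min(|A_r|,N)<2N$. If every $|A_r|$ were less than $N$, this sum would equal $|A|\ge8N$. Two sets $A_r$ of size at least $N$ would make it at least $2N$. Hence exactly one $A_r$ has at least $N$ elements, and the others have fewer than $N$ elements in total. Let $A'$ be that set. Then $|A'|>|A|-N$ and $\Delta_{A'}(d)\le\Delta_A(kd)$ for all $d$, which gives the two bounds on $\Delta_{A'}$.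
\end{proof}

\section{Rows, holes and the budget inequality}\label{sec:rows}

In Sections~\ref{sec:rows} and~\ref{sec:count} we work with the output of Proposition~\ref{prop:reduction} and drop the primes. So $A\subset\mathbb Z$ is finite, $N,L,\delta$ are positive integers, and
\begin{equation}\label{eq:standing}
\begin{gathered}
D\subseteq\{1,\dots,L\},\quad L\in D,\quad |D|=N,\quad L<2N,\\
\Delta_A\le N-\delta\ \text{ on }D,\qquad \Delta_A\le4N\ \text{ on }\{1,\dots,L\}.
\end{gathered}
\end{equation}
As in the constructions, we parametrize shifts by their slack. Let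
\[
S=\{s: 0\le s\le L-1,\ L-s\in D\},\qquad w=L-N\ge0 .
\]
Then $0\in S$ because $L\in D$, and exactly $w$ integers of $[0,L)$ are missing from $S$. Cut $\mathbb Z$ into \emph{rows} $R_i=[iL,(i+1)L)$, let $H_i=R_i\setminus A$ be the set of holes in row $i$, and put $h_i=|H_i|$ and $a_i=|A\cap R_i|=L-h_i$. The numbers $h_i$ play the role of the gap widths. For $s\in S$, the analogues of the unshielded parts are
\[
e_i^-(s)=\#\{z\in H_i: z-(L-s)\in A\},\qquad e_i^+(s)=\#\{z\in H_i: z+(L-s)\in A\},
\]
the numbers of holes in row $i$ that are exposed from the left and from the right.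

By definition $\Delta_A(L-s)=\sum_ie_i^-(s)$. This formula hides the main term, which in Theorem~\ref{thm:dyadic} sits beyond the right end of $A$. The next lemma extracts the main term at an arbitrary row $c$ and treats the two sides of $c$ symmetrically. It is the reason why only two staircases appear.

\begin{lemma}[Budget inequality]\label{lem:budget}
For every row $c$ and every $s\in S$,
\begin{equation}\label{eq:budget}
\sum_{i\le c}e_i^-(s)+\sum_{i>c}e_i^+(s)\ \le\ s+h_c-w-\delta .
\end{equation}
In particular $h_c\ge w+\delta$ and $a_c\le N-\delta$ for every $c$.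
\end{lemma}

\begin{proof}
Let $d=L-s\in D$ and $Z=(c+1)L$. We count holes $z$ with $z-d\in A$. Those with $z<Z$ number $\sum_{i\le c}e_i^-(s)$. For $z\ge Z$ consider
\[
\sum_{z\ge Z}\bigl(1_A(z-d)-1_A(z)\bigr)=|A\cap[Z-d,\infty)|-|A\cap[Z,\infty)|=|A\cap[Z-d,Z)|\ge d-h_c ,
\]
where the last step uses $[Z-d,Z)\subseteq R_c$. A term of this sum is $+1$ if $z$ is a hole and $z-d\in A$, it is $-1$ if $z\in A$ and $x=z-d$ is a hole, and it is $0$ otherwise. The terms $-1$ correspond to holes $x\ge Z-d$ with $x+d\in A$, and there are at least $\sum_{i>c}e_i^+(s)$ of these. So the number of terms $+1$ is at least $d-h_c+\sum_{i>c}e_i^+(s)$. Adding up,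
\[
L-w-\delta=N-\delta\ge\Delta_A(d)\ge L-s-h_c+\sum_{i\le c}e_i^-(s)+\sum_{i>c}e_i^+(s),
\]
which is \eqref{eq:budget}. For $s=0$ the left side of \eqref{eq:budget} is nonnegative, so $h_c\ge w+\delta$, and $a_c=L-h_c\le N-\delta$.
\end{proof}

The bound $h_c\ge w+\delta$ does two jobs. It shows that every row has at least $\delta$ holes, so the staircases start at height at least $\delta$. It also shows that the number $w$ of missing shifts is smaller than every $h_i$, so the missing shifts will only produce an error term.

The row pattern of $A$ need not be monotone on either side of $c$. The next three lemmas give the coarse control that we need instead: between two rows with few holes all rows have few holes; only boundedly many rows have a number of holes in a given dyadic range; and rows with many holes carry only $O(N)$ elements.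

\begin{lemma}\label{lem:between}
If $p\le i\le q$, then $h_i<h_p+h_q$.
\end{lemma}

\begin{proof}
The map $z\mapsto z-L$ sends $H_j$ injectively into $R_{j-1}$, and at most $h_{j-1}$ of the images are holes. Hence $h_j-h_{j-1}\le e_j^-(0)$. Summing over $p<j\le i$ and using \eqref{eq:budget} with $c=q$ and $s=0$, we get $h_i\le h_p+\sum_{j\le q}e_j^-(0)\le h_p+h_q-w-\delta<h_p+h_q$.
\end{proof}

\begin{lemma}\label{lem:dyadic}
If $\eta>0$ and $14\eta\le L$, then at most $32$ rows satisfy $\eta\le h_i<2\eta$.
\end{lemma}

\begin{proof}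
Let $\mathcal F$ be the set of these rows. Each has $h_i<L$ and so meets the finite set $A$; thus $\mathcal F$ is finite. Assume $|\mathcal F|\ge2$ and let $p<q$ be its first and last rows. Lemma~\ref{lem:budget} gives $w<h_q<2\eta$, and Lemma~\ref{lem:between} gives $h_j<4\eta$ for $p\le j\le q$. Let $S'=\{s\in S:s<14\eta\}$. At least $14\eta$ integers satisfy $0\le s<14\eta$, all of them lie in $[0,L)$, and at most $w$ of them are missing from $S$. So $|S'|>12\eta$.

Let $i\in\mathcal F$, $i>p$, and $z\in H_i$. The points $z-L+s$ with $s\in S'$ lie in $R_{i-1}\cup R_i$, which contains fewer than $4\eta+2\eta<|S'|/2$ holes. So $z-L+s\in A$ for at least half of the $s\in S'$, and $\sum_{s\in S'}e_i^-(s)\ge h_i|S'|/2\ge\eta|S'|/2$. Summing over these $i$ and using \eqref{eq:budget} with $c=q$,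
\[
(|\mathcal F|-1)\,\frac{\eta|S'|}{2}\le\sum_{s\in S'}(s+h_q)<16\eta|S'| .
\]
Hence $|\mathcal F|-1<32$.
\end{proof}

Call row $i$ \emph{light} if $h_i\le L/28$ and \emph{heavy} otherwise. The bound $\Delta_A\le4N$ in \eqref{eq:standing} is used only in the next lemma.

\begin{lemma}\label{lem:heavy}
The heavy rows together contain at most $224N$ elements of $A$.
\end{lemma}

\begin{proof}
The sum $\sum_ia_ih_i$ counts pairs $(a,z)$ of an element $a\in A$ and a hole $z$ in the same row. In such a pair $d=z-a$ satisfies $1\le|d|\le L-1$, and for given $d$ there are at most $\Delta_A(d)=\Delta_A(|d|)\le4N$ pairs. So $\sum_ia_ih_i\le8NL$, and the sum of $a_i$ over heavy rows is at most $8NL\cdot28/L=224N$.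
\end{proof}

Lemma~\ref{lem:dyadic} already bounds the number of light rows by a constant multiple of the number of dyadic scales between $\delta$ and $L$, which is the right order. The remaining work is to find the right constant.

\section{The cost of one row}\label{sec:cost}

We now prove the discrete form of the identity ``cost $=-\ln(1-\theta)$'' for arbitrary patterns of holes. Let $z$ be a hole in row $i$ and $1\le s\le L-1$. The point $z-L+s$ lies in $R_{i-1}\cup R_i$ and is congruent to $z+s$ modulo $L$. It is certainly in $A$ if $z+s$ avoids the residues of all holes in these two rows. This suggests working in $\mathbb Z/L\mathbb Z$ with the residue set $X$ of the holes of the row and the residue set $Y\supseteq X$ of the holes of both rows. Residues also take care of gaps that straddle a row boundary, like the gap $[7,9)$ on the right of Figure~\ref{fig:stairs}.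

The weight $s^{-2}$ is replaced by $1/(s(s+1))$, which telescopes: $\sum_{s=\alpha}^{T}\frac1{s(s+1)}=\frac1\alpha-\frac1{T+1}$. The extremal case is $X=\{0,\dots,x-1\}$, $Y=\{0,\dots,y-1\}$, where the number of $z\in X$ with $z+s\notin Y$ is $\ell_{x,y}(s)$ as long as $s\le L-x$. On a cycle there is no first element, so we cut the cycle at a suitable point $b$ and restrict to $s\le T$ in order to limit what happens beyond the cut.

\begin{lemma}\label{lem:cost}
Let $L,\sigma,T,w$ be integers with $1\le\sigma\le T\le L-1$ and $w\ge0$, let $W$ be a set of at most $w$ integers, and let $X\subseteq Y\subseteq\mathbb Z/L\mathbb Z$ with $x=|X|\ge1$. Put $B=|Y|(1+T/L)+\sigma+w$. Then $x<B$ and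
\[
\sum_{\substack{\sigma\le s\le T\\ s\notin W}}\frac{\#\{z\in X:z+s\notin Y\}}{s(s+1)}\ \ge\ -\ln\Bigl(1-\frac xB\Bigr)-\frac x{T+1}.
\]
The same holds with $z-s$ in place of $z+s$.
\end{lemma}

\begin{proof}
The last sentence follows by applying the lemma to $-X$ and $-Y$. Also $B-x\ge\sigma>0$, since $x\le|Y|$.

For $z\in X$ let $\nu(z)=\#\{1\le s\le T:z+s\in Y\}$. The left side is the sum over $z\in X$ of the total weight of those $s$ with $\sigma\le s\le T$, $s\notin W$ and $z+s\notin Y$. For fixed $z$ at most $w+\nu(z)$ values of $s$ are excluded from the range $\sigma\le s\le T$. The weights decrease in $s$, so the remaining weight is smallest when the first values are excluded, and it is at least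
\[
\frac1{\sigma+w+\nu(z)}-\frac1{T+1}.
\]
(If $\sigma+w+\nu(z)>T$, this quantity is at most $0$ and the claim is trivial.)

It remains to bound $\nu(z)$. Each element of $Y$ lies in $T$ of the $L$ arcs $\{b,\dots,b+T-1\}$, so some arc contains at most $T|Y|/L$ elements of $Y$; fix such a $b$. Write each residue as $b+o$ with an offset $0\le o\le L-1$, and list $X=\{z_1,\dots,z_x\}$ with increasing offsets $o_1<\dots<o_x$. Consider the points $z_j+s$, $1\le s\le T$. If $o_j+s\le L-1$, the point has offset larger than $o_j$; since $z_1,\dots,z_j$ lie in $Y$ and have offsets at most $o_j$, at most $|Y|-j$ of these points are in $Y$. If $o_j+s\ge L$, the point has offset $o_j+s-L\le T-1$ and lies in the chosen arc. Hence $\nu(z_j)\le|Y|-j+T|Y|/L$, that is, $\sigma+w+\nu(z_j)\le B-j$. Since $1/(B-r)$ increases for $0\le r\le x$,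
\[
\sum_{j=1}^x\frac1{\sigma+w+\nu(z_j)}\ge\sum_{j=1}^x\frac1{B-j}\ge\int_0^x\frac{dr}{B-r}=-\ln\Bigl(1-\frac xB\Bigr).
\qedhere
\]
\end{proof}

To allow unequal ratios we bound the cost $-\ln(1-\theta)$ from below by a linear function of $\ln\theta$, because sums of $\ln\theta$ telescope along a staircase. The slope is chosen so that equality holds at the ratio $\theta=\varphi^{-2}$ found in Section~\ref{sec:heuristic}. Put
\[
\lambda=1/\varphi=\varphi-1,\qquad \kappa=\sqrt5\,\ln\varphi ,
\]
and note that $1+\lambda=\varphi$ and $1+2\lambda=2\varphi-1=\sqrt5$.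

\begin{lemma}\label{lem:tangent}
For $0<\theta<1$ we have $-\ln(1-\theta)\ge\kappa+\lambda\ln\theta$.
\end{lemma}

\begin{proof}
The function $-\ln(1-\theta)-\lambda\ln\theta$ is convex on $0<\theta<1$, and its derivative $\frac1{1-\theta}-\frac\lambda\theta$ vanishes at $\theta=\lambda/(1+\lambda)=\varphi^{-2}$. Since $1-\varphi^{-2}=\varphi^{-1}$, the minimum value is $\ln\varphi+2\lambda\ln\varphi=\kappa$.
\end{proof}

\section{Counting the rows}\label{sec:count}

\begin{proposition}\label{prop:rows}
There is an absolute constant $C_2\ge224$ such that the assumptions \eqref{eq:standing} imply $|A|\le N\bigl(\log_\varphi(N/\delta)+C_2\bigr)$.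
\end{proposition}

\begin{proof}
We have $\delta\le N$, so $\log_\varphi(N/\delta)\ge0$. If there is no light row, then $|A|\le224N$ by Lemma~\ref{lem:heavy} and we are done. Otherwise let $p\le q$ be the first and the last light row; they exist because light rows meet $A$. By Lemma~\ref{lem:between}, $h_j<L/14$ for $p\le j\le q$. Choose $c$ with $p\le c\le q$ minimizing $h_j$ over this range, and put $\sigma=h_c$. Then
\begin{equation}\label{eq:range}
\sigma\ge w+\delta\qquad\text{and}\qquad \sigma\le h_j<L/14\quad(p\le j\le q).
\end{equation}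

\emph{The two staircases.} Let $I=\{p+1,\dots,c\}\cup\{c+1,\dots,q-1\}$, so that $|I|\ge q-p-1$. For $i\in I$ define the shielding neighbor $i^*$ and the exposure $e_i$ by
\[
i^*=i-1,\ \ e_i=e_i^-\quad\text{if } i\le c;\qquad\qquad i^*=i+1,\ \ e_i=e_i^+\quad\text{if } i>c .
\]
The map $i\mapsto i^*$ is injective and takes values in $\{p,\dots,q\}$. Put
\[
x_i=h_i,\qquad y_i=h_{i^*},\qquad \tau_i=e_i(0),\qquad T_i=\bigl\lfloor\sqrt{x_iL}\bigr\rfloor .
\]
By \eqref{eq:range}, $\sigma\le x_i\le T_i\le L-1$. The budget inequality \eqref{eq:budget} at the row $c$ gives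
\begin{equation}\label{eq:budgetI}
\sum_{i\in I}e_i(s)\le s+\sigma\quad(s\in S),\qquad\text{in particular}\qquad\sum_{i\in I}\tau_i\le\sigma .
\end{equation}

\emph{The total budget.} We weight \eqref{eq:budgetI} with $1/(s(s+1))$ and sum over $s\ge\sigma$ only, because there the additive term $\sigma$ contributes a bounded amount:
\begin{equation}\label{eq:total}
\sum_{i\in I}\ \sum_{\substack{s\in S\\ s\ge\sigma}}\frac{e_i(s)}{s(s+1)}\le\sum_{s=\sigma}^{L-1}\frac{1}{s+1}+\sigma\sum_{s=\sigma}^{L-1}\frac{1}{s(s+1)}\le\ln\frac L\sigma+1 .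
\end{equation}

\emph{The cost of row $i$.} Let $X_i$ be the set of residues modulo $L$ of $H_i$, and $Y_i$ the set of residues of $H_i\cup H_{i^*}$. A hole $z\in H_i$ contributes a residue not already present in $H_{i^*}$ exactly when the point of $R_{i^*}$ congruent to $z$, namely $z\mp L$, lies in $A$. Hence $|X_i|=x_i$ and $|Y_i|=y_i+\tau_i$. Let $z\in H_i$ and $s\in S$, $s\ge1$. If $i\le c$, the point $z-L+s$ lies in $R_{i-1}\cup R_i$ and has residue $z+s$, so it belongs to $A$ when $z+s\notin Y_i$. If $i>c$, the point $z+L-s$ lies in $R_i\cup R_{i+1}$ and has residue $z-s$, so it belongs to $A$ when $z-s\notin Y_i$. Thus $e_i(s)\ge\#\{z\in X_i:z\pm s\notin Y_i\}$, with the sign $+$ for $i\le c$ and $-$ for $i>c$.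

Apply Lemma~\ref{lem:cost} with $T=T_i$ and $W=[0,L)\setminus S$, which has $w$ elements, and then Lemma~\ref{lem:tangent} with $\theta=x_i/B_i$, where $B_i=(y_i+\tau_i)(1+T_i/L)+\sigma+w$. This gives
\[
\sum_{\substack{s\in S\\ s\ge\sigma}}\frac{e_i(s)}{s(s+1)}\ \ge\ \kappa-\lambda\ln\frac{y_i}{x_i}-\lambda\ln\frac{B_i}{y_i}-\frac{x_i}{T_i+1}.
\]
Since $w\le\sigma$, we have $B_i/y_i\le(1+\tau_i/y_i)(1+T_i/L)(1+2\sigma/y_i)$, and $\ln(1+r)\le r$ yields
\[
\ln\frac{B_i}{y_i}\le\frac{\tau_i+2\sigma}{y_i}+\frac{T_i}{L}.
\]
The choice of $T_i$ balances the error from the cut against the error from truncation: $T_i/L\le\sqrt{x_i/L}$, and $T_i+1>\sqrt{x_iL}$ gives $x_i/(T_i+1)\le\sqrt{x_i/L}$. Summing over $i\in I$ and comparing with \eqref{eq:total},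
\begin{equation}\label{eq:main}
\kappa|I|\le\ln\frac L\sigma+1+\lambda\sum_{i\in I}\ln\frac{y_i}{x_i}+\lambda\sum_{i\in I}\frac{\tau_i+2\sigma}{y_i}+\varphi\sum_{i\in I}\sqrt{\frac{x_i}L}.
\end{equation}

\emph{The main term.} The first sum telescopes on each side of $c$. The rows $p<i\le c$ contribute $\ln(h_p/h_c)$. The rows $c<i<q$ contribute $\ln(h_q/h_{c+1})$, or $0$ if there are none. By \eqref{eq:range} each contribution is at most $\ln(L/\sigma)$, so the first sum is at most $2\ln(L/\sigma)$.

\emph{The error terms.} By $y_i\ge\sigma$ and \eqref{eq:budgetI}, $\sum_i\tau_i/y_i\le1$. The two remaining errors are large only at the bottom and at the top of the range \eqref{eq:range}, respectively, and Lemma~\ref{lem:dyadic} turns them into geometric series. Let $\eta_k=2^k\sigma$ and let $k_0$ be the largest $k$ with $14\eta_k\le L$. Every row $j$ with $p\le j\le q$ satisfies $\eta_k\le h_j<2\eta_k$ for some $k\ge0$, and then $14\eta_k\le14h_j<L$, so $k\le k_0$; each $k$ occurs for at most $32$ rows. Therefore, using that $i\mapsto i^*$ is injective,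
\[
\sum_{i\in I}\frac{2\sigma}{y_i}\le2\sum_{j=p}^q\frac\sigma{h_j}\le2\cdot32\sum_{k\ge0}2^{-k}=128 .
\]
Since $2\eta_k/L=2^{k-k_0}\cdot2\eta_{k_0}/L\le2^{k-k_0}/7$,
\[
\sum_{i\in I}\sqrt{\frac{x_i}L}\le32\sum_{k=0}^{k_0}\sqrt{\frac{2\eta_k}{L}}\le\frac{32}{\sqrt7}\sum_{k\ge0}2^{-k/2}=\frac{32}{\sqrt7}\,(2+\sqrt2)<42 .
\]

\emph{Conclusion.} With $C_1=1+129\lambda+42\varphi$, inequality \eqref{eq:main} becomes
\[
\kappa|I|\le(1+2\lambda)\ln\frac L\sigma+C_1=\sqrt5\,\ln\frac L\sigma+C_1 ,
\]
and dividing by $\kappa=\sqrt5\ln\varphi$ gives $|I|\le\log_\varphi(L/\sigma)+C_1/\kappa$. Now $\sigma\ge\delta$ and $L<2N$; this is the only use of the latter bound in this section. So the number of rows from $p$ to $q$ is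
\[
q-p+1\le|I|+2\le\log_\varphi(N/\delta)+\log_\varphi2+C_1/\kappa+2 .
\]
Each of these rows contains at most $N$ elements of $A$ by Lemma~\ref{lem:budget}. All other rows are heavy and contain at most $224N$ elements in total by Lemma~\ref{lem:heavy}. The proposition follows with $C_2=226+\log_\varphi2+C_1/\kappa$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:sharp}]
Let $C_0=\varphi^{C_2+1}$. Let $A\subset\mathbb Z$ be finite, let $D\subset\mathbb N$ have $N\ge1$ elements, and put $\delta=N-\mu_A(D)$, an integer with $\delta\le N$. We claim that $\delta\le C_0N\varphi^{-|A|/N}$. For $\delta\le0$ there is nothing to prove. For $\delta\ge1$ the claim is equivalent to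
\[
|A|\le N\bigl(\log_\varphi(N/\delta)+C_2+1\bigr).
\]
If $|A|<8N$, this holds because $\log_\varphi(N/\delta)\ge0$ and $C_2\ge224$. If $|A|\ge8N$, Proposition~\ref{prop:reduction} provides $A'$ and $D'$ that satisfy \eqref{eq:standing} with the same $N$ and $\delta$, and $|A|<|A'|+N$; Proposition~\ref{prop:rows} applied to $A'$ and $D'$ gives the inequality. This proves the bound on $\mu_A(D)$ in the theorem. If moreover $|A|\ge K|D|$, then $1-\mu_A(D)/|D|=\delta/N\le C_0\varphi^{-|A|/N}\le C_0\varphi^{-K}$, so $g(K)\le C_0\varphi^{-K}$.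
\end{proof}

\section{The threshold}\label{sec:threshold}

\begin{proof}[Proof of Corollary~\ref{cor:threshold}]
(i) Let $|A|\ge2$. The hypothesis gives $|D|\le|A|$, since $\ln\varphi<\ln2$, and $|A|/|D|\ge\ln|A|/((1-\epsilon)\ln\varphi)$, that is, $\varphi^{-|A|/|D|}\le|A|^{-1/(1-\epsilon)}$. By Theorem~\ref{thm:sharp},
\[
|D|-\mu_A(D)\le C_0|A|\cdot|A|^{-1/(1-\epsilon)}=C_0|A|^{-\epsilon/(1-\epsilon)},
\]
which is less than $1$ once $|A|\ge A_0(\epsilon)$. Since $|D|-\mu_A(D)$ is an integer, it is at most $0$.

(ii) Fix an integer $t>C$ and take the sets $A$ of Proposition~\ref{prop:fib} with $n\ge5$ and $D=\{1,\dots,M\}$, $M=tF_n$. Then $\mu_A(D)\le|D|-t<|D|-C$, and $|A|>(n-4)M$ tends to infinity with $n$. From $|A|<nM\le nt\varphi^{n-1}$ we get $\ln|A|\le n\ln\varphi+\ln(nt)$. Therefore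
\[
|D|<\frac{|A|}{n-4}\le\frac{n\ln\varphi+\ln(nt)}{n-4}\cdot\frac{|A|}{\ln|A|},
\]
and the first factor tends to $\ln\varphi$ as $n\to\infty$, so it is at most $(1+\epsilon)\ln\varphi$ for all large $n$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{On the Number of Popular Differences},
\texttt{http://www.fields.utoronto.ca/\allowbreak av/\allowbreak slides/\allowbreak 07-08/\allowbreak combinatorics/\allowbreak lev/\allowbreak download.pdf}

\end{thebibliography}
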